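# Expansive automorphisms of transitive shifts of finite type

## 1. Group automorphisms of a full shift

Throughout, $A$ is a finite alphabet and $\sigma$ is the shift on $A^{\mathbb Z}$, $(\sigma x)_i=x_{i+1}$. A **subshift** is a closed shift-invariant set $Y\subseteq A^{\mathbb Z}$ with the restricted shift. $L_n(Y)$ is its set of words of length $n$, and the union of these sets is its language. An **SFT** (shift of finite type) is a subshift defined by finitely many forbidden blocks. Two systems are **conjugate** if a homeomorphism carries one map to the other. A homeomorphism $\varphi$ of a compact metric space $(X,d)$ is **expansive** if there is $\delta>0$ such that any two points with $d(\varphi^jx,\varphi^jy)\le\delta$ for all $j\in\mathbb Z$ are equal. A system $(X,\varphi)$ is conjugate to a subshift if and only if $X$ is zero-dimensional and $\varphi$ is expansive.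

An **automorphism** of a subshift $(X,\sigma)$ is a homeomorphism $\varphi:X\to X$ with $\varphi\sigma=\sigma\varphi$. By the Curtis–Hedlund–Lyndon theorem there is $r\ge1$ such that $(\varphi x)_i$ depends only on $x_{[i-r,i+r]}$, by a rule that does not depend on $i$. Here $[a,b]$ denotes an interval of integers.

Draw a point $x\in X$ as row $0$ of a picture, and draw $\varphi^jx$ as row $j$. The shift $\sigma$ moves the picture horizontally and $\varphi$ moves it vertically. Suppose that the horizontal system $(X,\sigma)$ is of finite type, and that $\varphi$ is expansive, so that the vertical system $(X,\varphi)$ is a subshift too. Is the vertical system also of finite type?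

**Reading a strip.** Let $\varphi$ be an expansive automorphism of a subshift $X$, with expansive constant $\delta$. Choose $w\ge0$ such that two points of $X$ that agree on $[-w,w]$ are at distance at most $\delta$. Then
$$(\varphi^jx)_{[-w,w]}=(\varphi^jy)_{[-w,w]}\ \text{ for all } j\in\mathbb Z\quad\Longrightarrow\quad x=y. \tag{1}$$
For $N\ge0$ put
$$U_j=U_j^{(N)}(x):=(\varphi^jx)_{[-N,N]},\qquad \pi_N(x):=(U^{(N)}_j(x))_{j\in\mathbb Z},\qquad Y^{(N)}:=\pi_N(X).$$
The set $Y^{(N)}$ is a subshift over the finite alphabet $\mathcal A_N$ of words $x_{[-N,N]}$, $x\in X$. The map $\pi_N$ is continuous and turns $\varphi$ into the shift. For $N\ge w$ it is injective by (1). So for $N\ge w$ it is a conjugacy from $(X,\varphi)$ to $Y^{(N)}$, and the question is whether $Y^{(N)}$ is an SFT.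

**Example.** Let $X=(\{0,1\}^2)^{\mathbb Z}$. Write a point as $(s,t)$ with $s,t\in\{0,1\}^{\mathbb Z}$, and put
$$\varphi(s,t)=(t,\ s+\sigma t+\sigma^{-1}t)\pmod 2 .$$
The inverse is $(a,b)\mapsto(b+\sigma a+\sigma^{-1}a,\ a)$, so $\varphi$ is an automorphism of the full shift on four symbols, with $r=1$. Write $\varphi^j(s,t)=(z_{\cdot,j},z_{\cdot,j+1})$. Then $z$ satisfies
$$z_{i,j+1}+z_{i,j-1}+z_{i+1,j}+z_{i-1,j}=0\pmod 2,$$
and every such array $z$ arises from exactly one point, because rows $0$ and $1$ can be chosen freely and determine the rest. The relation is symmetric in the two directions, so columns $0$ and $1$ can also be chosen freely and determine the rest. Hence $\varphi$ is expansive, and $x\mapsto(z_{0,j},z_{1,j})_{j\in\mathbb Z}$ is a conjugacy from $(X,\varphi)$ to the full shift on four symbols. One can take $w=1$. The value $w=0$ fails: an array with column $0$ zero and columns $1$ and $-1$ equal and nonzero is nonzero, but looks like $0$ along column $0$.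

The example is linear, and linearity alone settles the question.

**Proposition 1.** Let $A$ be a finite group, let $X=A^{\mathbb Z}$ with coordinatewise multiplication, and let $\varphi$ be an expansive automorphism of $(X,\sigma)$ that is also a group homomorphism. Then $(X,\varphi)$ is conjugate to an SFT.

*Proof.* Fix $N\ge w$, write $Y=Y^{(N)}$, and let $B=A^{[-N,N]}$, a finite group with neutral element $1$. The map $x\mapsto(U_0,\dots,U_{n-1})$ is a homomorphism, so $L_n(Y)$ is a subgroup of $B^n$. Put
$$F(n)=\{b\in B:\ 1^n\,b\in L_{n+1}(Y)\}.$$
This is a subgroup of $B$, and $F(n+1)\subseteq F(n)$, since we may delete the first symbol of $1^{n+1}b$. A decreasing sequence of subgroups of a finite group is eventually constant, so there is $m\ge1$ with $F(n)=F(m)$ for all $n\ge m$.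

We claim that a word $a_0\dots a_n$, $n\ge m$, all of whose $(m+1)$-blocks lie in $L_{m+1}(Y)$, lies in $L_{n+1}(Y)$. For $n=m$ this is trivial. Let $n>m$. By induction $a_0\dots a_{n-1}$ is a word of $Y$, so $a_0\dots a_{n-1}a'$ is a word of $Y$ for some $a'$. Both $a_{n-m}\dots a_{n-1}a'$ and $a_{n-m}\dots a_{n-1}a_n$ are in the group $L_{m+1}(Y)$. Multiplying the inverse of the first by the second gives $1^m(a'^{-1}a_n)\in L_{m+1}(Y)$. So $a'^{-1}a_n\in F(m)=F(n)$, that is, $1^n(a'^{-1}a_n)\in L_{n+1}(Y)$. Multiplying $a_0\dots a_{n-1}a'$ on the right by this word gives $a_0\dots a_n\in L_{n+1}(Y)$.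

So a sequence all of whose $(m+1)$-blocks are in $L_{m+1}(Y)$ has all its words in the language of $Y$, and it lies in $Y$ because $Y$ is closed. Thus $Y$ is the SFT defined by forbidding the $(m+1)$-blocks outside $L_{m+1}(Y)$. $\square$

In the example with $N\ge1$, let rows $0,\dots,n-1$ vanish on $[-N,N]$, where $n\ge1$. This says that $z_{i,j}=0$ for $|i|\le N$, $0\le j\le n$. In row $n$ the only new entries are $z_{i,n+1}$, and for $|i|<N$ the recurrence makes them $0$. The entries $z_{\pm N,n+1}$ depend on $z_{\pm(N+1),n}$. They are free, because $t_{\pm(N+n)}$ enters $z_{\pm N,n+1}$ with coefficient $1$ and enters nothing that was prescribed. So $|F(n)|=4$ for all $n\ge 1$: two fresh bits per time step, one at each edge of the strip. Remember this picture.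

**What changes in general.** The general theorem is the following. *Transitive* means that $X\ne\emptyset$ and that for nonempty open $U,V$ there is $n>0$ with $\sigma^nU\cap V\neq\emptyset$.

**Theorem 2.** Let $(X,\sigma)$ be a transitive two-sided SFT and $\varphi$ an expansive automorphism of $(X,\sigma)$. Then $(X,\varphi)$ is conjugate to an SFT.

The question is posed, with the request to prove or disprove, in the survey "Expansive automorphisms and expansive endomorphisms of the shift (a survey)". The same survey problem records a result of D. Fiebig: there is a *non-transitive* SFT with an expansive automorphism $\varphi$ such that $(X,\varphi)$ is not conjugate to an SFT. So transitivity must be used. The proof of Proposition 1 never used $\sigma$ after the choice of $w$. It used the group structure twice: to make all follower sets translates of one another, and to make a decreasing sequence stop. We now look for substitutes.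

## 2. Finite type read off from conditional entropy

We write $H$ for Shannon entropy of finite-valued random variables and recall these textbook facts.

* **(E1)** $H(V,W\mid Z)=H(W\mid Z)+H(V\mid W,Z)$. Also $H(V\mid W,Z)\le H(V\mid Z)$, with equality exactly when $V$ and $W$ are conditionally independent given $Z$. In that case $H(V,W\mid Z)=H(V\mid Z)+H(W\mid Z)$.
* **(E2)** For a stationary process $(V_j)$ the numbers $H(V_n\mid V_0,\dots,V_{n-1})$ do not increase with $n$, and their limit is the entropy of the process. So the entropy is at most each of them. If $V_j=\xi\circ\varphi^j$ for a finite partition $\xi$ and a $\varphi$-invariant measure $\mu$, the limit is $h_\mu(\varphi,\xi)$, and it does not decrease when $\xi$ is refined.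
* **(E3)** Let $q$ be a probability on $B^{m+1}$ whose marginals on the first $m$ and the last $m$ coordinates coincide. There is exactly one stationary $m$-step Markov measure on $B^{\mathbb Z}$ with $(m+1)$-block law $q$: start with the $m$-marginal and extend by the conditional law of the last coordinate given the first $m$. Its entropy is the conditional entropy under $q$ of the last coordinate given the first $m$, because in (E2) the conditional entropies are constant for $n\ge m$.
* **(E4)** Entropy is invariant under isomorphism of measure-preserving systems.

In Proposition 1 let $\mu$ be the uniform product measure on $A^{\mathbb Z}$, that is, Haar measure. Since $\varphi$ is a surjective homomorphism, $\varphi_*\mu$ is translation invariant, so $\varphi_*\mu=\mu$. The law of $(U_0,\dots,U_{n-1})$ is the image of Haar measure under a homomorphism onto $L_n(Y)$, so it is uniform on $L_n(Y)$. The kernel of the restriction $L_{n+1}(Y)\to L_n(Y)$ to the first $n$ symbols is $1^nF(n)$. Hence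
$$H_\mu(U_n\mid U_0,\dots,U_{n-1})=\log\frac{|L_{n+1}(Y)|}{|L_n(Y)|}=\log|F(n)| .$$
So the quantity that became constant was a conditional entropy. The next lemma says that this suffices without any group.

**Lemma 3.** Let $(V_j)_{j\in\mathbb Z}$ be a stationary process with finitely many values, let $m\ge1$, and suppose that $d(n):=H(V_n\mid V_0,\dots,V_{n-1})$ satisfies $d(n)=d(m)$ for all $n\ge m$.

1. The process is $m$-step Markov.
2. If moreover the law of $(V_j)$ is fully supported on a subshift $Y$, then $Y$ is the SFT of all sequences whose $(m+1)$-blocks lie in $L_{m+1}(Y)$.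

*Proof.* For part 1, stationarity turns the hypothesis into
$$H(V_n\mid V_0,\dots,V_{n-1})=H(V_n\mid V_{n-m},\dots,V_{n-1})\qquad(n\ge m).$$
By the equality case of (E1), for $n>m$ the variable $V_n$ is conditionally independent of $(V_0,\dots,V_{n-m-1})$ given $(V_{n-m},\dots,V_{n-1})$. By stationarity this is the $m$-step Markov property.

For part 2, write $[a_0\dots a_n]$ for the probability that $V_0=a_0,\dots,V_n=a_n$. By full support it is positive exactly when $a_0\dots a_n\in L_{n+1}(Y)$. Let $a_0\dots a_n$, $n\ge m$, have all its $(m+1)$-blocks in $L_{m+1}(Y)$. We show by induction on $n$ that it is a word of $Y$. The case $n=m$ is trivial. For $n>m$, the word $a_0\dots a_{n-1}$ is in the language by induction, and part 1 gives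
$$[a_0\dots a_n]=[a_0\dots a_{n-1}]\cdot\frac{[a_{n-m}\dots a_n]}{[a_{n-m}\dots a_{n-1}]}>0 ,$$
since all three probabilities on the right are positive. So a sequence with all $(m+1)$-blocks in $L_{m+1}(Y)$ has all its words in the language of $Y$, and lies in the closed set $Y$. The reverse inclusion is clear. $\square$

**The conditional entropy need not stop.** The *even shift* consists of the sequences of $0$s and $1$s in which any two consecutive $1$s are separated by an even number of $0$s. It is not an SFT. Given $m$, take the sequence $\dots111\,0^{2n+1}\,111\dots$ with $2n+1\ge m+1$. Each of its $(m+1)$-blocks has the form $1^a0^b$ or $0^b1^a$ and occurs in the even shift, but the sequence does not belong to it. The even shift carries a fully supported invariant measure. Take the irreducible graph with vertices $P,Q$, a loop at $P$ labeled $1$, and edges $P\to Q$, $Q\to P$ labeled $0$. Its edge shift has a fully supported Markov measure, and the label map sends it to a fully supported measure on the even shift. By Lemma 3, $d(n)$ for that measure is not constant from any $m$ on.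

So a fully supported $\varphi$-invariant measure is not enough. Something must force the decreasing sequence $d$ to stop, and only the commuting shift $\sigma$ can do it.

## 3. Light cones in a strip, and where gluing stops

Let $X\subseteq A^{\mathbb Z}$ be any subshift and $\varphi$ an expansive automorphism, with $r$ and $w$ as in Section 1. By induction, for $j\ge0$,
$$(\varphi^jx)_i\ \text{ depends only on }\ x_{[i-jr,i+jr]}. \tag{2}$$

**The constant $k$.** There is $k\ge0$ such that
$$(\varphi^jx)_{[-w,w]}=(\varphi^jy)_{[-w,w]}\ \text{ for all }|j|\le k\quad\Longrightarrow\quad x_{[-w-1,w+1]}=y_{[-w-1,w+1]}. \tag{3}$$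
Otherwise, for every $n$ there are $x^n,y^n\in X$ whose rows $|j|\le n$ agree on $[-w,w]$, while $x^n_{[-w-1,w+1]}\ne y^n_{[-w-1,w+1]}$. Let $(x,y)$ be a limit point of the pairs. For each fixed $j$ the condition on row $j$ is closed and holds for all $n\ge|j|$, so it holds for $(x,y)$. The inequality on the finite window $[-w-1,w+1]$ also passes to the limit. So all rows of $x$ and $y$ agree on $[-w,w]$, but $x\ne y$. This contradicts (1).

Put $m:=\max(2k,1)$.

For $\varphi=\sigma$ we can take $r=1$, $w=0$, $k=1$, $m=2$: the rows $|j|\le1$ show $x_{-1},x_0,x_1$ in column $0$. In the example of Section 1 with $w=1$ we can take $k=1$, $m=2$. Indeed, rows $|j|\le1$ show $z_{i,j}$ for $|i|\le1$, $-1\le j\le2$, and $z_{2,0}=z_{1,1}+z_{1,-1}+z_{0,0}$, $z_{2,1}=z_{1,2}+z_{1,0}+z_{0,1}$, and symmetrically on the left.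

The natural candidate for $Y^{(N)}$ as an SFT is
$$\Omega_N=\{u\in\mathcal A_N^{\mathbb Z}:\ \text{every }(m+1)\text{-block of }u\text{ lies in }L_{m+1}(Y^{(N)})\}\ \supseteq\ Y^{(N)} .$$
Let $\theta:\mathcal A_N^{\mathbb Z}\to\mathcal A_w^{\mathbb Z}$ be the symbolwise restriction from $[-N,N]$ to $[-w,w]$, for $N\ge w$. Two facts about $\Omega_N$ come directly from locality.

**Lemma 4.** For $N\ge w$ the map $\theta|_{\Omega_N}$ is injective. So it is a shift-commuting homeomorphism onto its image.

*Proof.* Let $u,u'\in\Omega_N$ with $\theta u=\theta u'$. We show by induction on $M=w,w+1,\dots,N$ that $u_j$ and $u'_j$ agree on columns $[-M,M]$ for all $j$. For $M=w$ this is the assumption. Suppose that it holds for some $M$ with $w\le M<N$, and fix $j$. Since $2k+1\le m+1$, the blocks of $u$ and $u'$ on times $[j-k,j+k]$ are words of $Y^{(N)}$. So there are $x,y\in X$ with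
$$(\varphi^sx)_{[-N,N]}=u_{j+s},\qquad(\varphi^sy)_{[-N,N]}=u'_{j+s}\qquad(|s|\le k).$$
Let $c=M-w$ or $c=-(M-w)$. Since $[c-w,c+w]\subseteq[-M,M]$, the points $\varphi^sx$ and $\varphi^sy$ agree on $[c-w,c+w]$ for $|s|\le k$. As $\varphi$ commutes with $\sigma$, this says that $\varphi^s\sigma^cx$ and $\varphi^s\sigma^cy$ agree on $[-w,w]$ for $|s|\le k$. By (3), $x$ and $y$ agree on $[c-w-1,c+w+1]$. Taking both signs of $c$, they agree at the columns $\pm(M+1)$. So $u_j$ and $u_j'$ agree on $[-M-1,M+1]$. At $M=N$ we get $u=u'$. A continuous injective map on a compact set is a homeomorphism onto its image. $\square$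

**Lemma 5.** Let $n\ge0$ and $nr+w\le N$. If $u\in\Omega_N$ and $x\in X$ satisfy $x_{[-N,N]}=u_0$, then $u_j$ and $\varphi^jx$ agree on $[-N+jr,N-jr]$ for $0\le j\le n$. In particular they agree on $[-w,w]$ for these $j$.

*Proof.* Induct on $j$. The case $j=0$ is the hypothesis. Suppose that the statement holds for some $j<n$. Since $m+1\ge2$, the block $u_ju_{j+1}$ is a word of $Y^{(N)}$, so there is $y\in X$ with $y_{[-N,N]}=u_j$ and $(\varphi y)_{[-N,N]}=u_{j+1}$. The points $y$ and $\varphi^jx$ agree on $[-N+jr,N-jr]$. So $\varphi y$ and $\varphi^{j+1}x$ agree on $[-N+(j+1)r,N-(j+1)r]$, by the choice of $r$. The last assertion holds because $N-nr\ge w$. $\square$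

**The gluing attempt.** It is tempting to finish like this: take $u\in\Omega_N$, choose $x$ as in Lemma 5, and conclude that the central columns of $u$ are those of a genuine point. By Lemma 4 that would give $u\in Y^{(N)}$. But the window $[-N+jr,N-jr]$ shrinks and is used up at time about $N/r$. After that one has to restart with another point of $X$, and nothing makes the two points fit. A larger $N$ makes the genuine stretch longer but never infinite. No refinement of these two lemmas alone can help, since they hold for every subshift $X$. In Fiebig's example $Y^{(N)}$ is not an SFT, so $\Omega_N\ne Y^{(N)}$ for every $N\ge w$.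

Lemma 5 controls times up to $N/r$ and Lemma 3 asks about all times at fixed $N$. To get from one to the other we use a number that does not depend on $N$.

## 4. Fresh information enters only at the edges

From now on let $\mu$ be a Borel probability on $X$ that is invariant under both $\sigma$ and $\varphi$ and is **1-step Markov for $\sigma$**:

> **(M)** for $a\le b$, conditionally on $x_{[a,b]}$ the past $x_{(-\infty,a-1]}$ and the future $x_{[b+1,\infty)}$ are independent; the conditional law of the future depends only on $x_b$, and that of the past only on $x_a$.

A stationary Markov chain with transition matrix $P$ and stationary vector $p$ satisfies (M). For $a'<a\le b<b'$ and $\mu[c_a\dots c_b]>0$,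
$$\frac{\mu[c_{a'}\dots c_{b'}]}{\mu[c_a\dots c_b]}=\Big(\frac{p_{c_{a'}}}{p_{c_a}}\prod_{i=a'}^{a-1}P_{c_ic_{i+1}}\Big)\Big(\prod_{i=b}^{b'-1}P_{c_ic_{i+1}}\Big).$$
The first factor is a probability law in the past depending only on $c_a$, and the second is one in the future depending only on $c_b$.

Let $\xi_N$ be the partition of $X$ according to $x_{[-N,N]}$, and put
$$d_N(n):=H_\mu(U^{(N)}_n\mid U^{(N)}_0,\dots,U^{(N)}_{n-1})\qquad(n\ge1).$$
By (E2) and $\varphi$-invariance, $d_N(n)$ does not increase with $n$ and tends to $h_\mu(\varphi,\xi_N)$. We want $d_N(n)=d_N(m)$ for $n\ge m$.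

Given rows $0,\dots,m-1$ of a wide strip, row $m$ is already known except within $r$ columns of each edge. By (M) the two edges do not see each other, and each edge sees only what is near it. So the new information does not depend on the width of the strip, as in the example, where it was one bit per edge.

**Lemma 6.** $d_N(m)$ takes one common value $e$ for all $N\ge mr$.

*Proof.* Let $N\ge mr$ and put
$$Z=U_0=x_{[-N,N]},\qquad f=x_{[N+1,N+mr]},\qquad p=x_{[-N-mr,-N-1]},$$
$$Z_R=x_{[N-2mr,N]},\qquad Z_L=x_{[-N,-N+2mr]} .$$
As $N\ge mr$, both $Z_R$ and $Z_L$ are parts of $Z$. Let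
$$\Delta_R=\big((\varphi^jx)_i:\ 1\le j\le m-1,\ N-jr<i\le N\big),\qquad \rho=\big((\varphi^mx)_i:\ N-r<i\le N\big),$$
$$\Delta_L=\big((\varphi^jx)_i:\ 1\le j\le m-1,\ -N\le i<-N+jr\big),\qquad \ell=\big((\varphi^mx)_i:\ -N\le i<-N+r\big).$$
If $m=1$, then $\Delta_L,\Delta_R$ are empty.

**Step 1: only edge data are new.** This step removes from $d_N(m)$ everything already known. Let $0\le j\le m-1$. By (2), the entries $(\varphi^jx)_i$ with $|i|\le N-jr$ are functions of $Z$. The other entries of $U_j$ are those with $N-jr<i\le N$ or $-N\le i<-N+jr$, and they are listed in $\Delta_R,\Delta_L$. So $(U_0,\dots,U_{m-1})$ and $(Z,\Delta_L,\Delta_R)$ determine each other. For $|i|\le N-r$, the entry $(\varphi^mx)_i$ depends only on $(\varphi^{m-1}x)_{[i-r,i+r]}$, a part of $U_{m-1}$. The other entries of $U_m$ form $\ell$ and $\rho$. Hence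
$$d_N(m)=H(\ell,\rho\mid Z,\Delta_L,\Delta_R). \tag{4}$$

**Step 2: each edge is governed by nearby coordinates.** We locate the coordinates of $x$ that the edge data use. An entry $(\varphi^jx)_i$ of $\Delta_R$ has $N-jr+1\le i\le N$ and $j\le m-1$. It depends on coordinates in $[N-2jr+1,N+jr]\subseteq[N-2mr,N+mr]$. An entry of $\rho$ has $N-r+1\le i\le N$. It depends on coordinates in $[N-r+1-mr,N+mr]$, again inside $[N-2mr,N+mr]$, because $mr\ge r-1$. So $(\Delta_R,\rho)$ is a function of $(Z_R,f)$. By symmetry $(\Delta_L,\ell)$ is a function of $(Z_L,p)$.

**Step 3: the edges separate.** By (M), $f$ and $p$ are independent given $Z$. Given $Z$, the pair $(\Delta_R,\rho)$ is a function of $f$ and the pair $(\Delta_L,\ell)$ is a function of $p$. So these pairs are conditionally independent given $Z$, and (4) and (E1) give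
$$d_N(m)=H(\ell,\rho,\Delta_L,\Delta_R\mid Z)-H(\Delta_L,\Delta_R\mid Z)$$
$$=H(\rho,\Delta_R\mid Z)+H(\ell,\Delta_L\mid Z)-H(\Delta_R\mid Z)-H(\Delta_L\mid Z)$$
$$=H(\rho\mid Z,\Delta_R)+H(\ell\mid Z,\Delta_L).$$

**Step 4: the width disappears.** It remains to see that neither summand depends on $N$. By (M) the conditional law of $f$ given $Z$ depends only on $x_N$, which is part of $Z_R$. Since $(\Delta_R,\rho)$ is a function of $(Z_R,f)$, its conditional law given $Z$ depends only on $Z_R$. Hence $H(\Delta_R,\rho\mid Z)=H(\Delta_R,\rho\mid Z_R)$ and $H(\Delta_R\mid Z)=H(\Delta_R\mid Z_R)$. Subtracting,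
$$H(\rho\mid Z,\Delta_R)=H(\rho\mid Z_R,\Delta_R).$$
Since $(\varphi^jx)_{i+1}=(\varphi^j\sigma x)_i$, replacing $N$ by $N+1$ replaces the triple $(Z_R,\Delta_R,\rho)$ by its composition with $\sigma$. As $\mu$ is $\sigma$-invariant, the joint law of the triple does not depend on $N$, and neither does $H(\rho\mid Z_R,\Delta_R)$. On the left, replacing $N$ by $N+1$ composes with $\sigma^{-1}$, and the same argument applies. $\square$

For $\varphi=\sigma$ one sees the lemma at once: $U_j=x_{[j-N,j+N]}$. The left edge contributes $0$, and the right edge contributes $H(x_{m+N}\mid x_{[-N,m-1+N]})=H(x_1\mid x_0)$.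

Lemma 6 concerns strips that are wide compared to the number of rows. What we need is the limit $n\to\infty$ of $d_N(n)$ at *fixed* $N$, in a regime where the two edges have long since met. Monotonicity gives $h_\mu(\varphi,\xi_N)\le e$ for $N\ge mr$. The missing inequality is $e\le h_\mu(\varphi,\xi_N)$.

## 5. Squeezing a Markov approximation into $2w+1$ columns

To bound $e$ from above by an entropy of $\mu$, we realize $e$ as the entropy of an honest stationary process that looks like $\mu$ for a long time. The Markov approximation of $\mu$ on the strip of width $N$ has entropy exactly $e$ and lives on $\Omega_N$. By Lemma 4 it loses no entropy when restricted to the central columns. By Lemma 5 those columns have the law prescribed by $\mu$ up to time about $N/r$. Now $N$ can go to infinity with $e$ and $w$ fixed.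

**Lemma 7.** $e\le h_\mu(\varphi,\xi_w)$.

*Proof.* Let $N\ge\max(mr,w)$.

**Step 1: a process with entropy $e$.** By $\varphi$-invariance $(U_0,\dots,U_{m-1})$ and $(U_1,\dots,U_m)$ have the same law under $\mu$. By (E3) there is a stationary $m$-step Markov measure $\nu=\nu_N$ on $\mathcal A_N^{\mathbb Z}$ whose $(m+1)$-block law is the law of $(U_0,\dots,U_m)$ under $\mu$. Its entropy is
$$h(\nu)=H_\mu(U_m\mid U_0,\dots,U_{m-1})=d_N(m)=e .$$
The $(m+1)$-block law charges only words in $L_{m+1}(Y^{(N)})$, so $\nu(\Omega_N)=1$.

**Step 2: central columns carry all the entropy.** By Lemma 4, $\theta$ is an isomorphism from $\nu$ to $\theta_*\nu$. By (E4), $h(\theta_*\nu)=e$.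

**Step 3: central columns look like $\mu$ for a long time.** Write $c_j=u_j|_{[-w,w]}$ for $u\in\Omega_N$. Let $n\ge1$ with $nr+w\le N$. By (2), on $X$ the tuple $(U_0^{(w)},\dots,U_n^{(w)})$ is a function $G$ of $U_0^{(N)}$. Let $u\in\Omega_N$ and choose $x\in X$ with $x_{[-N,N]}=u_0$. Lemma 5 gives $c_j=(\varphi^jx)_{[-w,w]}$ for $0\le j\le n$, so $(c_0,\dots,c_n)=G(u_0)$. The law of $u_0$ under $\nu$ is the law of $U_0^{(N)}$ under $\mu$. Therefore $(c_0,\dots,c_n)$ has the same law under $\nu$ as $(U_0^{(w)},\dots,U_n^{(w)})$ has under $\mu$.

**Step 4: compare entropies.** The process $(c_j)$ is stationary with entropy $e$. By (E2) and Step 3,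
$$e=h(\theta_*\nu)\le H_\nu(c_n\mid c_0,\dots,c_{n-1})=d_w(n)\qquad\text{whenever } nr+w\le N.$$
By Lemma 6, $e$ does not depend on $N$. So for each $n\ge1$ we may choose $N$ large enough and obtain $e\le d_w(n)$. Letting $n\to\infty$ gives $e\le h_\mu(\varphi,\xi_w)$. $\square$

**Proposition 8.** Let $X\subseteq A^{\mathbb Z}$ be a subshift, $\varphi$ an expansive automorphism, and $\mu$ a probability on $X$ invariant under $\sigma$ and $\varphi$ that satisfies (M). Let $N\ge\max(mr,w)$. Then under $\mu$ the process $(U_j^{(N)})_{j\in\mathbb Z}$ is $m$-step Markov.

*Proof.* Since $\xi_N$ refines $\xi_w$, Lemmas 7 and 6 give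
$$e\le h_\mu(\varphi,\xi_w)\le h_\mu(\varphi,\xi_N)=\lim_{n}d_N(n)\le d_N(m)=e .$$
So all these numbers are equal. As $d_N$ does not increase, $d_N(n)=d_N(m)$ for all $n\ge m$. Lemma 3(1) applies. $\square$

**Proposition 9.** If in addition $\mu$ has full support, then $(X,\varphi)$ is conjugate to an SFT. More precisely, for $N\ge\max(mr,w)$, $Y^{(N)}$ is the SFT of all sequences whose $(m+1)$-blocks lie in $L_{m+1}(Y^{(N)})$.

*Proof.* The law of $(U_j^{(N)})$ is the image of $\mu$ under the homeomorphism $\pi_N:X\to Y^{(N)}$, so it is fully supported on $Y^{(N)}$. We saw that $d_N(n)=d_N(m)$ for $n\ge m$. Lemma 3(2) applies, and $\pi_N$ is a conjugacy. $\square$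

In the notation of Section 3, this says $\Omega_N=Y^{(N)}$.

## 6. Parry measure and the proof of Theorem 2

It remains to find a measure invariant under both maps, Markov for $\sigma$, and fully supported. This is the only place where transitivity enters. The *vertex shift* of a $0$–$1$ matrix $M$ is the set of bi-infinite sequences of symbols with $M_{x_ix_{i+1}}=1$ for all $i$.

**Parry's theorem** (W. Parry, *Intrinsic Markov chains*, Trans. AMS 1964). The vertex shift of an irreducible $0$–$1$ matrix has a unique invariant probability of maximal entropy, and this probability is a stationary 1-step Markov measure with full support. We call it the Parry measure.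

*Proof of Theorem 2.*

**Step 1: recode.** By passing to a higher-block presentation, $(X,\sigma)$ is conjugate to a vertex shift, and we may delete the symbols that do not occur. Transitivity then gives a path of positive length from any symbol to any other, so the matrix is irreducible. The conjugacy carries $\varphi$ to an expansive automorphism of the vertex shift and does not change the conjugacy class of $(X,\varphi)$. So we may assume that $X$ is the vertex shift of an irreducible matrix.

**Step 2: the measure.** Let $\mu$ be the Parry measure. It is $\sigma$-invariant, has full support, and satisfies (M), as checked in Section 4.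

**Step 3: $\mu$ is $\varphi$-invariant.** Since $\varphi\sigma=\sigma\varphi$, the map $\varphi$ is an isomorphism from $(\sigma,\mu)$ to $(\sigma,\varphi_*\mu)$. So $\varphi_*\mu$ is $\sigma$-invariant and $h_{\varphi_*\mu}(\sigma)=h_\mu(\sigma)$ is maximal. By uniqueness, $\varphi_*\mu=\mu$.

**Step 4.** Proposition 9 applies. $\blacksquare$

## 7. Nonwandering and mixing shifts, and Markov measures

Transitivity was used only to produce $\mu$. This section asks for less. A homeomorphism $\sigma$ of $X$ is **nonwandering** if for every nonempty open $U$ there is $n>0$ with $\sigma^nU\cap U\ne\emptyset$. It is **mixing** if $X\ne\emptyset$ and for nonempty open $U,V$ one has $\sigma^nU\cap V\neq\emptyset$ for all large $n$. For example, the union of two full shifts on disjoint alphabets is nonwandering but not transitive. A **finite-memory Markov measure** on a subshift is an invariant probability under which the coordinates form an $\ell$-step Markov process for some $\ell$.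

**Theorem 10.** Let $\sigma,\varphi$ be commuting expansive homeomorphisms of a nonempty zero-dimensional compact metric space $X$.

1. $(X,\sigma)$ is conjugate to a nonwandering SFT if and only if $(X,\varphi)$ is.
2. $(X,\sigma)$ is conjugate to a mixing SFT if and only if $(X,\varphi)$ is.
3. If $(X,\sigma)$ is conjugate to a transitive SFT, then $X$ is a finite disjoint union of clopen $\varphi$-invariant sets on which $\varphi$ is conjugate to a transitive SFT. These sets are permuted transitively by $\sigma$, so the restrictions of $\varphi$ to them are mutually conjugate.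
4. If $\mu$ is a $(\sigma,\varphi)$-invariant probability that is a finite-memory Markov measure in some subshift presentation of $\sigma$, then it is a finite-memory Markov measure in some subshift presentation of $\varphi$.

By Fiebig's example, "nonwandering" cannot be dropped in "$\sigma$ SFT implies $\varphi$ SFT". More than one set can occur in part 3. Let $X$ consist of the sequences over $\{0,1,0',1'\}$ that alternate between unprimed and primed symbols, and let $\varphi=\sigma^2$. Here $\sigma$ is transitive, but $\varphi$ preserves the set of points with an unprimed symbol at $0$.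

We use one observation several times. Let $X$ be a finite disjoint union of nonempty clopen sets $C_1,\dots,C_p$, each invariant under a homeomorphism $\psi$ and with $\psi|_{C_i}$ transitive. **Then the $C_i$ are exactly the minimal nonempty clopen $\psi$-invariant sets, and every homeomorphism commuting with $\psi$ permutes them.** Indeed, let $C$ be clopen with $\psi C=C$. If both $C\cap C_i$ and $C_i\setminus C$ were nonempty, transitivity would give $n>0$ with $\psi^n(C\cap C_i)\cap(C_i\setminus C)\ne\emptyset$, contradicting $\psi^nC=C$. So each $C_i$ is inside $C$ or disjoint from it, and $C$ is a union of some of the $C_i$. The second claim follows because a homeomorphism commuting with $\psi$ maps clopen $\psi$-invariant sets to clopen $\psi$-invariant sets and preserves minimality.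

*Proof of part 4.* Let $\mu$ be $\ell$-step Markov, $\ell\ge1$, in a subshift presentation of $\sigma$. In the $\ell$-block presentation, with symbols $x_{[i,i+\ell-1]}$, the next symbol is determined by the present one and by $x_{i+\ell}$. The conditional law of $x_{i+\ell}$ given the whole past depends only on $x_{[i,i+\ell-1]}$. So there $\mu$ is a stationary 1-step Markov chain, and (M) holds. In this presentation $\varphi$ is an expansive automorphism. Proposition 8, which needs neither full support nor that $X$ is an SFT, says that $\mu$ is $m$-step Markov in the presentation $Y^{(N)}$ of $\varphi$ for $N\ge\max(mr,w)$.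

*Proof of part 1.* By symmetry it suffices to start with a nonwandering SFT $\sigma$, presented as a vertex shift whose symbols all occur.

**Step 1: decompose.** Let $ab$ be a word of $X$. Since the cylinder of $ab$ returns to itself, there are $y\in X$ and $n>0$ with $y_{[0,1]}=y_{[n,n+1]}=ab$. So $y_0y_1\dots y_n$ is a closed path through the edge $ab$. Every edge that occurs lies on a cycle, so it joins two vertices of the same strongly connected component. Hence $X$ is a finite disjoint union of clopen irreducible vertex shifts $X_1,\dots,X_p$. Each is transitive, so by the observation $\varphi$ permutes them.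

**Step 2: the measure.** Let $\mu_i$ be the Parry measure of $X_i$. The map $\varphi:X_i\to\varphi(X_i)$ is a $\sigma$-conjugacy, so by uniqueness of the measure of maximal entropy it carries $\mu_i$ to the Parry measure of $\varphi(X_i)$. Therefore $\mu=\frac1p\sum_i\mu_i$ is $\varphi$-invariant. It is $\sigma$-invariant and fully supported. It is a stationary Markov chain with block-diagonal transition matrix, so (M) holds.

**Step 3: conclude.** By Proposition 9, $(X,\varphi)$ is conjugate to an SFT. If $U\ne\emptyset$ is open, then $\mu(U)>0$, and Poincaré recurrence gives $n>0$ with $\varphi^nU\cap U\ne\emptyset$. So $(X,\varphi)$ is nonwandering.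

*Proof of part 3.* A transitive system is nonwandering, so by part 1 $(X,\varphi)$ is conjugate to a nonwandering SFT. By Step 1 above, applied to $\varphi$, $X$ is a finite disjoint union of clopen $\varphi$-invariant sets (the irreducible components) on which $\varphi$ is conjugate to a transitive SFT. By the observation with $\psi=\varphi$, $\sigma$ permutes them. The union of one $\sigma$-orbit of components is nonempty, clopen and $\sigma$-invariant, so it equals $X$ by transitivity of $\sigma$. Hence $\sigma$ permutes the components transitively. If $C$ is a component, $\sigma:C\to\sigma C$ conjugates $\varphi|_C$ to $\varphi|_{\sigma C}$.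

*Proof of part 2.* By symmetry let $\sigma$ be a mixing SFT. Then $\sigma$ is nonwandering, so by part 1 $\varphi$ is a nonwandering SFT. Recall that an irreducible SFT of period $p$ is a disjoint union of $p$ clopen classes that are permuted cyclically, that its $p$-th power is mixing on each class, and that an irreducible SFT of period $1$ is mixing. Let $q$ be a common multiple of the periods of the irreducible components of $\varphi$. The cyclic classes of all components form a finite clopen partition $\mathcal D$ of $X$ into $\varphi^q$-invariant sets, and $\varphi^q$ is mixing on each of them, since a power of a mixing map is mixing. By the observation with $\psi=\varphi^q$, $\sigma$ permutes $\mathcal D$. So some $\sigma^s$ with $s>0$ fixes every $D\in\mathcal D$. As $\sigma$ is mixing, $\sigma^s$ is transitive, and a nonempty clopen $\sigma^s$-invariant set is all of $X$. So $D=X$ for every $D\in\mathcal D$. Thus $\varphi$ has a single irreducible component with a single cyclic class, that is, period $1$, and $\varphi$ is mixing. $\blacksquare$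

## 8. Surjective endomorphisms

Now $\varphi$ is only a surjective continuous map commuting with $\sigma$. It still has a local rule with some $r\ge1$, and (2) holds. Its **natural extension** is
$$\hat X=\{(x^{(j)})_{j\in\mathbb Z}\in X^{\mathbb Z}:\ x^{(j+1)}=\varphi(x^{(j)})\},\qquad \hat\varphi\big((x^{(j)})_j\big)=(x^{(j+1)})_j ,$$
a homeomorphism of a compact zero-dimensional metric space. The map $\varphi$ is **positively expansive** if there is $\delta>0$ such that $d(\varphi^jx,\varphi^jy)\le\delta$ for all $j\ge0$ implies $x=y$. A one-sided SFT is a set of one-sided sequences defined by finitely many forbidden blocks, with the one-sided shift.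

**Example.** On $X=\{0,1\}^{\mathbb Z}$ let $(\varphi x)_i=x_{i-1}+x_{i+1}$ mod $2$. It is surjective: given $y$, choose $x_0,x_1$ and solve $x_{i+1}=y_i+x_{i-1}$ to the right and $x_{i-1}=y_i+x_{i+1}$ to the left. Write $z_{i,j}=(\varphi^jx)_i$. Then $z_{i\pm1,j}=z_{i,j+1}+z_{i\mp1,j}$. So columns $0$ and $1$, for $j\ge0$, determine all columns, and conversely any two sequences placed in columns $0$ and $1$ extend by this rule to a full array satisfying the recurrence at every $i$. Hence $\varphi$ is positively expansive, and $x\mapsto(z_{0,j},z_{1,j})_{j\ge0}$ is a conjugacy to the one-sided full shift on four symbols.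

**Theorem 11.** Let $\varphi$ be a surjective continuous map commuting with $\sigma$ on a nonempty nonwandering SFT $(X,\sigma)$.

(i) If the natural extension $(\hat X,\hat\varphi)$ is expansive, it is conjugate to a nonwandering SFT.

(ii) If $\varphi$ is positively expansive, $(X,\varphi)$ is conjugate to a one-sided SFT.

Part (ii) is known; it is included because the same method proves it.

*Proof.*

**Step 1: $\varphi$ permutes the components.** We want an invariant Markov measure, and start with its supports. Present $X$ as a vertex shift with clopen irreducible components $X_1,\dots,X_p$, as in Section 7. The set $\varphi(X_i)$ is closed, and $\sigma$ is transitive on it, since it is a factor of $X_i$. The sets $\varphi(X_i)\cap X_j$ are clopen in $\varphi(X_i)$ and $\sigma$-invariant, so exactly one of them is nonempty, say for $j=\tau(i)$. Thus $\varphi(X_i)\subseteq X_{\tau(i)}$. Since $\varphi$ is onto, $\tau$ is onto, hence a permutation. So $X_{\tau(i)}$ can be covered only by $\varphi(X_i)$, and $\varphi(X_i)=X_{\tau(i)}$.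

**Step 2: $\varphi$ respects the Parry measures.** For automorphisms this was uniqueness plus invariance of entropy under isomorphism. Now we must know that $\varphi$ loses no entropy. Topological entropy does not increase under factor maps, so $h(X_i)\ge h(X_{\tau(i)})$. Going around a cycle of $\tau$ gives equality. A factor map between irreducible SFTs of equal entropy is finite-to-one (Coven–Paul 1974; Lind–Marcus, *An Introduction to Symbolic Dynamics and Coding*, §8.1). By the Ledrappier–Walters inequality (J. London Math. Soc. 1977), a factor map with finite fibers preserves the entropy of invariant measures. So $\varphi_*\mu_i$ is an invariant probability on $X_{\tau(i)}$ with entropy $h(X_i)=h(X_{\tau(i)})$, and $\varphi_*\mu_i=\mu_{\tau(i)}$ by uniqueness. Hence $\mu=\frac1p\sum_i\mu_i$ is $\varphi$-invariant and $\sigma$-invariant, is fully supported, and satisfies (M), as in Section 7.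

**Step 3: lift the measure to $\hat X$.** For each $n\ge0$, the map $x\mapsto(x,\varphi x,\varphi^2x,\dots)$, read as giving the coordinates $j\ge-n$, carries $\mu$ to a law for $(x^{(j)})_{j\ge-n}$. These laws are consistent because $\varphi_*\mu=\mu$. So there is exactly one probability $\hat\mu$ on $\hat X$ under which every $x^{(j)}$ has law $\mu$. By this uniqueness and the invariance of $\mu$, $\hat\mu$ is invariant under $\hat\varphi$ and under the coordinatewise action of $\sigma$. It has full support. Indeed, an open condition on finitely many coordinates $x^{(j)}$, $j\ge-n$, is an open condition on $x^{(-n)}$, so the sets $\{x^{(-n)}\in U\}$ with $n\ge0$ and $U\subseteq X$ open form a base of $\hat X$. Such a set has measure $\mu(U)$, which is positive if $U\neq\emptyset$.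

**Step 4: constants for (i).** Let $\hat\varphi$ be expansive. For $w$ and $v$ large enough, two points of $\hat X$ whose rows $|j|\le v$ agree on $[-w,w]$ are within the expansive constant. If $x^{(j)}$ and $y^{(j)}$ agree on $[-w,w]$ for *all* $j\in\mathbb Z$, this applies at all times, and the two points of $\hat X$ are equal. By compactness of $\hat X$, exactly as for (3), there is $k\ge0$ such that
$$x^{(j)}_{[-w,w]}=y^{(j)}_{[-w,w]}\ \text{ for all }|j|\le k\quad\Longrightarrow\quad x^{(0)}_{[-w-1,w+1]}=y^{(0)}_{[-w-1,w+1]}. \tag{5}$$
Otherwise, a limit point of counterexamples for $k=1,2,\dots$ is a pair of different points of $\hat X$ with all rows agreeing on $[-w,w]$. Put $m=\max(2k,1)$ and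
$$U_j=(x^{(j)})_{[-N,N]},\qquad Y^{(N)}=\{(U_j)_{j\in\mathbb Z}:(x^{(j)})_j\in\hat X\},\qquad d_N(n)=H_{\hat\mu}(U_n\mid U_0,\dots,U_{n-1}).$$
For $N\ge w$ the system $(\hat X,\hat\varphi)$ is conjugate to $Y^{(N)}$ by the choice of $w$. By $\hat\varphi$-invariance $d_N(n)$ does not increase with $n$. Its limit is the entropy of the process $(U_j)$, which we call $h_N$. Since $U^{(w)}_j$ is a function of $U^{(N)}_j$ for $N\ge w$, we have $h_w\le h_N$. Let $\Omega_N$ be the set of sequences over the alphabet of $Y^{(N)}$ with all $(m+1)$-blocks in $L_{m+1}(Y^{(N)})$.

**Step 5: the argument of Sections 3–5 on $\hat X$.** We check each lemma.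

*Lemma 6.* For $j\ge0$ we have $x^{(j)}=\varphi^jx^{(0)}$, and $x^{(0)}$ has law $\mu$. So $(U_0,\dots,U_m)$ has the law of $\big((\varphi^jx)_{[-N,N]}\big)_{0\le j\le m}$ under $\mu$. The proof of Lemma 6 uses only these rows, (2) for $j\ge 0$, (M) and $\sigma$-invariance of $\mu$. So $d_N(m)$ has one common value $e$ for all $N\ge mr$.

*Lemma 4.* Let $u,u'\in\Omega_N$ agree on columns $[-M,M]$ at all times, $w\le M<N$, and fix $j$. The blocks on times $[j-k,j+k]$ are words of $Y^{(N)}$. So there are points $(x^{(s)}),(y^{(s)})$ of $\hat X$ with $(x^{(s)})_{[-N,N]}=u_{j+s}$ and $(y^{(s)})_{[-N,N]}=u'_{j+s}$ for $|s|\le k$. For $c=\pm(M-w)$, the points $(\sigma^cx^{(s)})_s$ and $(\sigma^cy^{(s)})_s$ lie in $\hat X$, and their rows $|s|\le k$ agree on $[-w,w]$. By (5), $x^{(0)}$ and $y^{(0)}$ agree on $[c-w-1,c+w+1]$. So $u_j,u_j'$ agree on $[-M-1,M+1]$. Hence restriction to $[-w,w]$ is injective on $\Omega_N$.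

*Lemma 5.* Let $u\in\Omega_N$ and $x\in X$ with $x_{[-N,N]}=u_0$. Each block $u_ju_{j+1}$ equals $y_{[-N,N]},(\varphi y)_{[-N,N]}$ for some $y\in X$. The induction uses only the local rule forward in time, so again $u_j$ and $\varphi^jx$ agree on $[-N+jr,N-jr]$ for $0\le j\le n$ if $nr+w\le N$.

*Lemma 7.* Let $N\ge\max(mr,w)$. By $\hat\varphi$-invariance there is a stationary $m$-step Markov measure $\nu$ with the $(m+1)$-block law of $(U_0,\dots,U_m)$ under $\hat\mu$. It has entropy $d_N(m)=e$ and is carried by $\Omega_N$. Its restriction to the columns $[-w,w]$ is isomorphic to it and has entropy $e$. For $nr+w\le N$ the central columns at times $0,\dots,n$ are the same function $G$ of $u_0$ as on $X$. As $u_0$ has the law of $U_0^{(N)}$, they have the law of $(U_0^{(w)},\dots,U_n^{(w)})$ under $\hat\mu$. So $e\le d_w(n)$ whenever $nr+w\le N$. Since $e$ does not depend on $N$, this holds for all $n\ge1$, and $e\le h_w$.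

*Propositions 8 and 9.* For $N\ge\max(mr,w)$,
$$e\le h_w\le h_N=\lim_nd_N(n)\le d_N(m)=e,$$
so $d_N(n)=d_N(m)$ for $n\ge m$. The law of $(U_j)$ is fully supported on $Y^{(N)}$, because $\hat\mu$ is fully supported on $\hat X$. By Lemma 3, $Y^{(N)}=\Omega_N$ is an SFT. It is nonwandering by Poincaré recurrence for $\hat\mu$. This proves (i).

**Step 6: constants for (ii).** Let $\varphi$ be positively expansive. We want a version of (5) that looks only forward. Choose $w$ such that agreement of points of $X$ on $[-w,w]$ puts them within the constant $\delta$. Then agreement of $\varphi^jx,\varphi^jy$ on $[-w,w]$ for all $j\ge0$ implies $x=y$. As for (3), compactness of $X$ gives $k\ge0$ such that agreement of $\varphi^jx$ and $\varphi^jy$ on $[-w,w]$ for $0\le j\le k$ implies $x_{[-w-1,w+1]}=y_{[-w-1,w+1]}$. If two points of $\hat X$ have all rows agreeing on $[-w,w]$, then applying the choice of $w$ to $x^{(j)},y^{(j)}$ for each $j$ gives $x^{(j)}=y^{(j)}$. So $w$ separates points of $\hat X$ as in Step 4, and $\hat\varphi$ is expansive. Put $m=\max(k,1)$.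

**Step 7: the two-sided strip.** Step 5 applies with one change, in Lemma 4. There fix $j$ and use times $j,\dots,j+k$. Since $k+1\le m+1$, there are $x,y\in X$ with $(\varphi^sx)_{[-N,N]}=u_{j+s}$, $(\varphi^sy)_{[-N,N]}=u'_{j+s}$ for $0\le s\le k$. The forward version of (5), applied to $\sigma^cx,\sigma^cy$ with $c=\pm(M-w)$, shows that $u_j$ and $u_j'$ agree on $[-M-1,M+1]$. The rest used only $m\ge1$. So for $N\ge\max(mr,w)$ every finite word of length at least $m+1$ with all $(m+1)$-blocks in the language of $Y^{(N)}$ is in the language of $Y^{(N)}$. This is what the proof of Lemma 3(2) shows.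

**Step 8: pass to one-sided sequences.** Let $N\ge\max(mr,w)$ and
$$Y^+=\big\{\big((\varphi^jx)_{[-N,N]}\big)_{j\ge0}:\ x\in X\big\}.$$
A word of $Y^{(N)}$ read from rows $j,\dots,j+n$ of a point of $\hat X$ occurs at position $0$ in the element of $Y^+$ given by $x^{(j)}\in X$. Conversely, a word of $Y^+$ is read from rows $i,\dots,i+n$ above some $x\in X$. Since $\varphi$ is surjective, $x$ extends backward to a point of $\hat X$, so the word is in the language of $Y^{(N)}$. Hence $Y^+$ and $Y^{(N)}$ have the same language, and each of its words occurs at position $0$ in some element of $Y^+$. Now let $v$ be a one-sided sequence with all $(m+1)$-blocks in this language. By Step 7 all its initial words are in the language, so each of them occurs at position $0$ in an element of $Y^+$. Thus $v$ is a limit of elements of $Y^+$. As the continuous image of the compact space $X$, $Y^+$ is closed, so $v\in Y^+$. Therefore $Y^+$ is a one-sided SFT. The map $x\mapsto\big((\varphi^jx)_{[-N,N]}\big)_{j\ge0}$ is continuous, carries $\varphi$ to the one-sided shift, and is injective by the choice of $w\le N$. So it is a conjugacy from $(X,\varphi)$ to $Y^+$.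 $\blacksquare$
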